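\title{Subgroup growth of pro-$p$ groups of infinite rank: the constant $1/8$}

\begin{abstract}
A pro-$p$ group that has at most $m^{c\log_p m}$ open subgroups of index at most $m$ for all large $m$, where $c<1/8$, has finite rank. We show that the constant $1/8$ cannot be improved for any prime $p$. The examples are central quotients of the group of principal units of a skew power series ring over $\mathbb F_{p^n}$, with $n\ne p$ a large prime. They have infinite rank and $p^{k^2/8+O(k)}$ open subgroups of index at most $p^k$. The proof counts subgroups along the natural filtration and reduces the count to a quadratic optimization, with constraints that come from two nondegeneracy properties of the graded Lie ring.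
\end{abstract}

\section{Introduction}

Throughout, $p$ is a prime and subgroups of profinite groups are closed. For a pro-$p$ group $\Gamma$ let $s_m(\Gamma)$ be the number of open subgroups of index at most $m$, let $d(H)$ be the minimal number of topological generators of a subgroup $H$, and let
\[
\operatorname{rk}(\Gamma)=\sup\{d(H): H\le\Gamma \text{ closed}\}=\sup\{d(H): H\le \Gamma\text{ open}\}
\]
be the rank of $\Gamma$. A subgroup that needs many generators has many subgroups of small index, so slow subgroup growth should bound the rank. The following theorem makes this precise.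

\begin{theorem}[{\cite[Theorem 4.2]{SG}}]\label{thm:known}
Let $\Gamma$ be a pro-$p$ group and let $c<1/8$. If
\begin{equation}\label{eq:growth}
s_m(\Gamma)\le m^{c\log_p m}\quad\text{for all sufficiently large } m,
\end{equation}
then $\Gamma$ has finite rank.
\end{theorem}

As regards growth type this is best possible: there are pro-$p$ groups of infinite rank whose subgroup growth is of type $m^{\log m}$. The constant is a finer matter. Let $c^*(p)$ be the supremum of all $c$ with the property that every pro-$p$ group satisfying \eqref{eq:growth} has finite rank. Theorem~\ref{thm:known} gives $c^*(p)\ge 1/8$, and \cite{SG} states that ``the more delicate problem of finding the best bound for $c$ is still open: this bound lies somewhere between $1/8$ and $1/2$.'' We determine $c^*(p)$ for every $p$.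

Let $n\ge5$ be a prime different from $p$, let $F=\mathbb F_{p^n}$ and $\sigma(x)=x^p$, and let $\mathcal O=F[[\pi;\sigma]]$ be the ring of formal series $\sum_{i\ge0}x_i\pi^i$ with $x_i\in F$, multiplied by the rule $\pi x=\sigma(x)\pi$. The element $t=\pi^n$ is central. Put
\[
U_1=1+\pi\mathcal O,\qquad Z=1+t\,\mathbb F_p[[t]],\qquad G(p,n)=U_1/Z .
\]

\begin{theorem}\label{thm:main}
The group $G(p,n)$ is a pro-$p$ group of infinite rank, and there is an absolute constant $C$ such that
\[
\limsup_{k\to\infty}\frac{\log_p s_{p^k}(G(p,n))}{k^2}\le\frac18+\frac Cn .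
\]
\end{theorem}

\begin{corollary}\label{cor:main}
$c^*(p)=1/8$ for every prime $p$.
\end{corollary}

The next theorem sharpens Theorem~\ref{thm:main} for large $n$; the corollary does not depend on it. Here and below $O_n(k)$ denotes a quantity bounded in absolute value by $k$ times a constant that depends only on $n$.

\begin{theorem}\label{thm:sharp}
There is an absolute constant $n_0$ such that for every prime $p$ and every prime $n\ge n_0$ with $n\ne p$,
\[
\log_p s_{p^k}(G(p,n))=\tfrac18k^2+O_n(k)\qquad(k\to\infty).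
\]
\end{theorem}

To relate these statements to \eqref{eq:growth}, put $\alpha(\Gamma)=\limsup_k k^{-2}\log_p s_{p^k}(\Gamma)\in[0,\infty]$. Open subgroups of a pro-$p$ group have $p$-power index, so $s_m(\Gamma)=s_{p^k}(\Gamma)$ for $p^k\le m<p^{k+1}$. For such $m$ and $c>0$ we have $m^{c\log_pm}\ge p^{ck^2}$, with equality at $m=p^k$. Hence \eqref{eq:growth} holds if and only if $s_{p^k}(\Gamma)\le p^{ck^2}$ for all large $k$; it holds if $\alpha(\Gamma)<c$, and it implies $\alpha(\Gamma)\le c$.

\begin{proof}[Proof of Corollary~\ref{cor:main}]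
We have $c^*(p)\ge1/8$ by Theorem~\ref{thm:known}. Given $c>1/8$, choose a prime $n\ge5$, $n\ne p$, with $1/8+C/n<c$. Then $\alpha(G(p,n))<c$ by Theorem~\ref{thm:main}, so $G(p,n)$ satisfies \eqref{eq:growth} and has infinite rank. Thus the property that defines $c^*(p)$ fails for every $c>1/8$.
\end{proof}

In the same language, Theorem~\ref{thm:known} says that $\alpha(\Gamma)\ge1/8$ for every pro-$p$ group $\Gamma$ of infinite rank, and Theorem~\ref{thm:sharp} says that the value $1/8$ is attained. Whether \eqref{eq:growth} with $c=1/8$ exactly forces finite rank is not decided here; this does not affect $c^*(p)$.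

Section~\ref{sec:crude} gives two elementary counts that produce the numbers $1/8$ and $1/2$. Section~\ref{sec:group} describes the filtration $G_1>G_2>\cdots$ of $G(p,n)$ and the commutator maps between its layers. Section~\ref{sec:count} bounds the number of open subgroups with given traces on the layers by $p^S$, where $S$ is a quadratic expression in the dimensions of these traces. Sections~\ref{sec:blocks} and~\ref{sec:opt} show that $8S\le k^2$ up to a relative error of order $1/n$, which proves Theorem~\ref{thm:main}. Section~\ref{sec:sharp} removes this error.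

\section{Two crude counts}\label{sec:crude}

We recall the standard facts that are used. The Frattini subgroup $\Phi(K)$ of a pro-$p$ group $K$ is the closed subgroup generated by all $p$th powers and commutators; $K/\Phi(K)$ is an $\mathbb F_p$-vector space of dimension $d(K)$. Every maximal open subgroup of $K$ has index $p$ and contains $\Phi(K)$. If $A$ is a finite elementary abelian $p$-group, then $|\operatorname{Hom}(K,A)|=|A|^{d(K)}$, because homomorphisms to $A$ factor through $K/\Phi(K)$. Finally, for $0\le j\le r$,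
\begin{equation}\label{eq:grass}
p^{j(r-j)}\le \#\{\text{subspaces of codimension $j$ in }\mathbb F_p^r\}\le p^{jr}:
\end{equation}
the graphs of the linear maps $\mathbb F_p^{r-j}\to\mathbb F_p^j$ are distinct such subspaces, and every such subspace is the kernel of a linear map $\mathbb F_p^r\to\mathbb F_p^j$. We write $\nu_k(\Gamma)$ for the number of open subgroups of index exactly $p^k$, so that $s_{p^k}=\nu_0+\dots+\nu_k$.

\medskip\noindent\emph{An upper count.} An open subgroup of index $p^k$ is the end of a chain $\Gamma=H_0>H_1>\dots>H_k$ in which each term is maximal in the previous one, and $H_j$ has at most $p^{d(H_j)}$ maximal subgroups. So $\log_p\nu_k(\Gamma)\le\delta_0+\dots+\delta_{k-1}$, where $\delta_j$ is the largest value of $d(H)$ among subgroups of index $p^j$. If $\Gamma$ has finite rank $r$, this gives $\nu_k\le p^{rk}$ and $\alpha(\Gamma)=0$; by Theorem~\ref{thm:known}, then, $\alpha$ takes no value strictly between $0$ and $1/8$. If $\delta_j\le j+O(1)$, the count gives $\alpha(\Gamma)\le1/2$.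

\medskip\noindent\emph{A lower count.} A subgroup of index $p^m$ that needs $m$ generators has at least $p^{j(m-j)}$ subgroups of index $p^{m+j}$ in $\Gamma$. The best choice for a given $k=m+j$ is $m=3k/4$.

\begin{lemma}\label{lem:lower}
Let $0=m_1<m_2<\cdots$ be integers with $m_{\ell+1}-m_\ell\le n$, and suppose that for each $\ell$ the pro-$p$ group $\Gamma$ has an open subgroup $K_\ell$ of index $p^{m_\ell}$ with $d(K_\ell)\ge m_\ell$. Then $\log_p\nu_k(\Gamma)\ge \frac18k^2-2n^2$ for $k\ge4n$.
\end{lemma}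

\begin{proof}
Choose $\ell$ with $m=m_\ell=\frac34k+\delta$, $|\delta|\le n$, and put $j=k-m=\frac k4-\delta$. Then $j\ge0$ and $m-j=2(\frac k4+\delta)\ge0$. The group $K_\ell$ has $\mathbb F_p^m$ as a quotient, so \eqref{eq:grass} gives $\log_p\nu_k\ge j(m-j)=2\big(\frac{k^2}{16}-\delta^2\big)$.
\end{proof}

Thus, for a group in which the largest number of generators at index $p^j$ is about $j$, the two counts place $\alpha$ between $1/8$ and $1/2$. The upper count is wasteful, since a subgroup is usually the end of many chains, and one may guess that the lower count is the truth for a suitable group. Such a group should have few subgroups besides those found in Lemma~\ref{lem:lower}. What limits the number of subgroups is commutation: if commutators are as nondegenerate as possible, a subgroup that is large in two layers of a filtration must contain a whole third layer, and no choice is left there. The groups $G(p,n)$ have this property up to an error of one or two dimensions in layers of dimension about $n$, and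 this is the source of the term $C/n$ in Theorem~\ref{thm:main}.

\section{The groups $G(p,n)$ and their layers}\label{sec:group}

Fix $p$ and $n$ and write $G=G(p,n)$. The Galois group of $F/\mathbb F_p$ is cyclic of prime order $n$, so $\sigma^i$ is the identity if $n\mid i$ and has fixed field $\mathbb F_p$ if $n\nmid i$. The trace $\operatorname{Tr}\colon F\to\mathbb F_p$ satisfies $\operatorname{Tr}\circ\sigma=\operatorname{Tr}$, the form $(x,y)\mapsto\operatorname{Tr}(xy)$ is nondegenerate, and $\operatorname{Tr}(x)=nx$ for $x\in\mathbb F_p$. As $p\nmid n$, the only element of $\mathbb F_p$ with trace $0$ is $0$. We often use that $\lambda$ consecutive integers contain at least $\lfloor\lambda/n\rfloor$ and at most $\lceil\lambda/n\rceil\le\lambda/n+1$ multiples of $n$. For integers $x,y$, in sums over levels $[x,y]$ denotes the set of integers between $x$ and $y$.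

Put $U_i=1+\pi^i\mathcal O$ for $i\ge1$. The geometric series shows that $U_1$ is a group, and $U_i$ is the kernel of $U_1\to(\mathcal O/\pi^i\mathcal O)^\times$. The map $1+x\pi^i+\dots\mapsto x$ induces $U_i/U_{i+1}\cong F$, so $U_1=\varprojlim U_1/U_i$ is a pro-$p$ group. The subgroup $Z$ is closed, and it is central because $t$ and the elements of $\mathbb F_p$ commute with $F$ and with $\pi$. Hence $G$ is a pro-$p$ group, and the open normal subgroups $G_i=U_iZ/Z$ form a base of neighborhoods of $1$, with $G_1=G$.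

By Dedekind's law $U_i\cap U_{i+1}Z=U_{i+1}(U_i\cap Z)$, so $L_i=G_i/G_{i+1}$ is the quotient of $U_i/U_{i+1}\cong F$ by the image of $U_i\cap Z$. This image is $0$ if $n\nmid i$ and $\mathbb F_p$ if $n\mid i$. Therefore
\[
L_i=\begin{cases}F,& n\nmid i,\\ F/\mathbb F_p,& n\mid i,\end{cases}\qquad n_i:=\dim_{\mathbb F_p}L_i=\begin{cases}n,& n\nmid i,\\ n-1,& n\mid i.\end{cases}
\]
We call $i$ a \emph{level} and $L_i$ the \emph{layer} at level $i$. For $g=1+a$ and $h=1+b$ in $U_1$ we have $gh-hg=ab-ba$ and hence $ghg^{-1}h^{-1}=1+(ab-ba)g^{-1}h^{-1}$. With $a=x\pi^i+\cdots$ and $b=y\pi^j+\cdots$ this shows that $[G_i,G_j]\le G_{i+j}$ and that commutation induces the $\mathbb F_p$-bilinear map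
\[
L_i\times L_j\to L_{i+j},\qquad [x,y]=x\sigma^i(y)-y\sigma^j(x).
\]
(The formula respects the quotients: for $n\mid i$ and $x\in\mathbb F_p$ it gives $xy-yx=0$, and symmetrically in $y$.) Moreover $(1+a)^p=1+a^p$, so $G_i^p\le G_{pi}\le G_{2i}$. It follows that $\Phi(G_i)\le G_{2i}$.

\begin{proposition}\label{prop:lower}
The group $G$ has infinite rank, and $\log_p\nu_k(G)\ge\frac18k^2-2n^2$ for $k\ge 4n$.
\end{proposition}

\begin{proof}
Let $m_\ell=\log_p|G:G_\ell|=\sum_{i<\ell}n_i$. There are $\lceil\ell/n\rceil-1$ multiples of $n$ in $[1,\ell-1]$ and at most $\lceil\ell/n\rceil$ in $[\ell,2\ell-1]$. Since $\Phi(G_\ell)\le G_{2\ell}$,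
\[
d(G_\ell)\ge\sum_{\ell\le i<2\ell}n_i\ge n\ell-\lceil\ell/n\rceil\ge n(\ell-1)-\lceil\ell/n\rceil+1=m_\ell .
\]
As $m_\ell\to\infty$, the rank is infinite, and Lemma~\ref{lem:lower} applies with $K_\ell=G_\ell$.
\end{proof}

The subgroups counted here lie between $G_{2\ell}$ and $G_\ell$. The rest of the paper shows that the others do not raise the exponent. All that we use about the bracket is the following lemma: a single nonzero element acts almost injectively, and two subspaces whose dimensions add up to slightly more than $n$ generate a whole layer.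

\begin{lemma}\label{lem:bracket}
\begin{enumerate}
\item[(a)] Let $0\ne x\in L_i$ and $W\le L_j$, where $i$ and $j$ are not both divisible by $n$. Then $\dim[x,W]\ge\dim W-1$.
\item[(b)] Let $n\nmid i$, $V\le L_i$, $W\le L_j$ and $\dim V+\dim W\ge n+2$. Then the brackets $[x,y]$ with $x\in V$, $y\in W$ span $L_{i+j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lift $x$ to $F$; if $n\mid i$, then $x\notin\mathbb F_p$. It suffices to show that the $y\in F$ with $[x,y]=0$ in $L_{i+j}$ form a space of dimension at most $1$. For such $y$ we claim that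
\begin{equation}\label{eq:ker}
x\sigma^i(y)=y\sigma^j(x)\quad\text{in }F .
\end{equation}
If $n\nmid i+j$, this is the hypothesis. If $n\mid i+j$, put $z=x\sigma^i(y)$. Then $\sigma^j(z)=\sigma^j(x)y$, so the difference of the two sides of \eqref{eq:ker} is $z-\sigma^j(z)$, which has trace $0$. It also lies in $\mathbb F_p$, so it is $0$. Now if $n\nmid i$, dividing \eqref{eq:ker} for two nonzero solutions $y_1,y_2$ shows that $y_1/y_2$ is fixed by $\sigma^i$ and so lies in $\mathbb F_p$. If $n\mid i$, then $n\nmid j$ and $\sigma^j(x)\ne x$, and \eqref{eq:ker} reads $xy=y\sigma^j(x)$, so $y=0$.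

(b) Let $N=i+j$ and let $\tilde W\le F$ be the preimage of $W$. Suppose that the span is proper. The linear functionals on $F$ are the maps $\operatorname{Tr}(e\,\cdot)$, and such a map vanishes on $\mathbb F_p$ exactly when $\operatorname{Tr}e=0$. So there is $0\ne e\in F$, with $\operatorname{Tr}e=0$ if $n\mid N$, such that
\[
0=\operatorname{Tr}\big(ex\sigma^i(y)-ey\sigma^j(x)\big)=\operatorname{Tr}\big(x\,\phi(y)\big)\quad(x\in V,\ y\in\tilde W),\qquad \phi(y)=e\sigma^i(y)-\sigma^{-j}(ey).
\]
Thus the linear map $\phi$ sends $\tilde W$ into the orthogonal complement of $V$ for the trace form, which has dimension $n-\dim V$. Applying $\sigma^j$, we see that $\ker\phi=\{y:\sigma^j(e)\sigma^N(y)=ey\}$. If $n\nmid N$, the quotient of two nonzero elements of $\ker\phi$ is fixed by $\sigma^N$, so $\dim\ker\phi\le1$. If $n\mid N$, then $n\nmid j$, and $e\notin\mathbb F_p$ because $e\ne0$ has trace $0$; so $\sigma^j(e)\ne e$ and $\ker\phi=0$. In both cases $\dim W-1\le\dim\tilde W-1\le n-\dim V$, a contradiction.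
\end{proof}

\begin{remark}\label{rem:hyp}
The lemma shows the role of each ingredient in the definition of $G$. If $n\mid i$ and $n\mid j$, the bracket is $xy-yx=0$, so this case must be excluded; it concerns one level in $n$. If $n$ had a divisor $1<q<n$, then for $i=j=q$ and $x=1$ the map $y\mapsto\sigma^q(y)-y$ would kill the $q$-dimensional subfield $\mathbb F_{p^q}$; this is why $n$ is prime. For $n\mid i+j$ all brackets have trace $0$, so (b) fails for $U_1$, whose layers are all $F$; passing to $U_1/Z$ replaces $F$ by $F/\mathbb F_p$, onto which the trace-zero hyperplane maps isomorphically when $p\nmid n$. For $n=p$ that hyperplane contains $\mathbb F_p$, its image in $F/\mathbb F_p$ is proper, and (b) fails again.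
\end{remark}

\section{Counting subgroups level by level}\label{sec:count}

Let $H\le G$ be open of index $p^k$, $k\ge1$. Its trace on the layer $L_i$ is $A_i=(H\cap G_i)G_{i+1}/G_{i+1}$. Put
\[
a_i=\dim A_i,\qquad c_i=n_i-a_i,\qquad B_i=\sum_{x+y=i}\operatorname{span}[A_x,A_y]\le A_i,\qquad r_i=a_i-\dim B_i .
\]
Thus $c_i$ counts the dimensions that $H$ misses at level $i$, and $r_i$ counts the dimensions of $A_i$ that are not produced by brackets from lower levels, so that new generators may be needed for them. Since $H$ contains some $G_m$, we have $k=\sum_ic_i$, the level $X=\max\{i:c_i>0\}$ exists, and $H\ge G_{X+1}$: for $i>X$, if $H\ge G_{i+1}$ then $A_i=L_i$ gives $H\ge G_i$. We shall see that each pair consisting of a missing dimension at a level $N$ and a generator at a lower level contributes at most a factor $p$ to the count of subgroups, so we define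
\[
S=S(H)=\sum_{N\le X}c_N\sum_{i<N}r_i .
\]

Call a level $i$ \emph{thin} if $a_y+a_{i-y}\le n+1$ for all $1\le y<i$ with $n\nmid y$.

\begin{lemma}\label{lem:thin}
If $c_i>0$ or $r_i>0$, then $i$ is thin; in particular $X$ is thin. If $i$ is thin, $1\le y<i$ and $n\nmid y$, then $c_y+c_{i-y}\ge n-2$. Moreover $X\le1+5k/n$.
\end{lemma}

\begin{proof}
If $i$ is not thin, Lemma~\ref{lem:bracket}(b) gives $B_i=A_i=L_i$, that is, $c_i=r_i=0$. If $i$ is thin and $n\nmid y$, then $c_y+c_{i-y}\ge n+(n-1)-(n+1)=n-2$. Take $i=X$ and sum over the $y\in[1,X-1]$ with $n\nmid y$, of which there are at least $(X-1)(n-1)/n$. This gives $2k\ge(n-2)(n-1)(X-1)/n$. For $n\ge5$ we have $5(n-1)(n-2)-2n^2=3n(n-5)+10>0$, and the bound on $X$ follows.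
\end{proof}

\begin{lemma}\label{lem:count}
For $k\ge1$ we have $\log_p\nu_k(G)\le\max_HS(H)+O_n(k)$, where $H$ ranges over the open subgroups of index $p^k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:thin} there are at most $(n+1)^{1+5k/n}$ possible sequences $(c_i)$, and by \eqref{eq:grass} each of them comes from at most $\prod_ip^{nc_i}=p^{nk}$ sequences $(A_i)$. Fix $(A_i)$; this determines $X$, the $r_i$ and $S$. We show that at most $p^S$ subgroups $H$ have these traces.

Put $H_N=HG_N/G_N$. The filtration by the $G_i$ has quotients $A_i$ $(i<N)$ on $H_N$, and its quotients on $\Phi(H_N)$ contain the $B_i$, since $\Phi(H_N)$ contains all products of commutators. Hence $d(H_N)\le\sum_{i<N}r_i$. Suppose $H_N$ is given, and let $\hat H$ be its preimage in $G/G_{N+1}$. The subgroup $L_N$ is central in $G/G_{N+1}$ because $[G_1,G_N]\le G_{N+1}$. We have $H_{N+1}L_N=\hat H$, and $H_{N+1}\cap L_N=A_N$ by Dedekind's law. So $H_{N+1}/A_N$ is a complement to the central subgroup $L_N/A_N$ of $\hat H/A_N$. Complements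 correspond to homomorphic sections $H_N\to\hat H/A_N$, and the quotient of two sections is a homomorphism $H_N\to L_N/A_N$ by centrality. Thus there are at most $|\operatorname{Hom}(H_N,L_N/A_N)|=p^{c_Nd(H_N)}$ choices for $H_{N+1}$. Since $H_1=1$ and $H$ is determined by $H_{X+1}$, multiplying over $1\le N\le X$ gives the bound $p^S$.
\end{proof}

The problem is now one about sequences of integers. The natural unit of error is
\[
E=X+n,
\]
which allows for a bounded loss at each level up to $X$ and for the loss of a bounded number of whole layers.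

\begin{proposition}\label{prop:S}
For every open subgroup $H$ of index $p^k$, $k\ge1$, we have $8S\le k^2+100Ek+700E^2$.
\end{proposition}

By Lemma~\ref{lem:thin}, $E\le 5k/n+n+1$. Hence $Ek\le5k^2/n+(n+1)k$ and $E^2\le50k^2/n^2+2(n+1)^2\le10k^2/n+2(n+1)^2k$, and with $C_1=7500$
\begin{equation}\label{eq:C1}
100Ek+700E^2\le C_1\big(k^2/n+n^2k\big).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:S}]
The rank is infinite by Proposition~\ref{prop:lower}. Since $s_{p^k}\le(k+1)\max_{j\le k}\nu_j$, Lemma~\ref{lem:count}, Proposition~\ref{prop:S} and \eqref{eq:C1} give $\log_ps_{p^k}(G)\le\big(\frac18+\frac{C_1}{8n}\big)k^2+O_n(k)$.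
\end{proof}

\section{Blocks, shifts and reflections}\label{sec:blocks}

Fix $H$ and let $\ell=\min\{i:A_i\ne0\}$ be its first level, so that $H\le G_\ell$. If $\ell>X$, then $r_i=0$ for $i<X$ and $S=0$. We assume from now on that $\ell\le X$.

\subsection*{Blocks}
Bracketing with an element of $A_\ell$ links level $i-\ell$ to level $i$, so we cut the levels into blocks of length $\ell$. Write $X=M\ell+\tau$ with $M\ge1$ and $0\le\tau<\ell$, and put
\[
\mathcal B_j=\{i\ge1:j\ell\le i<(j+1)\ell\},\quad \kappa_j=\sum_{i\in\mathcal B_j}c_i,\quad w=\sum_{j=2}^M\kappa_j,\quad S_j=\sum_{N\in\mathcal B_j}c_N\sum_{i<N}r_i .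
\]
Then $k=\kappa_0+\kappa_1+w$. For $i<\ell$ we have $r_i=0$, so $S=S_1+\dots+S_M$. For $i\in\mathcal B_1$ we have $B_i=0$, because $x+y<2\ell$ forces $x<\ell$ or $y<\ell$; so $r_i=a_i$ on $\mathcal B_1$. As the size of a block we take
\[
u=\kappa_0+n=n\ell-\lfloor(\ell-1)/n\rfloor,\qquad\text{so that}\quad \tfrac12n\ell\le u\le n\ell .
\]
A block $\mathcal B_j$ with $j\ge1$ contains at least $\lfloor\ell/n\rfloor$ multiples of $n$, so $\sum_{\mathcal B_j}n_i\le u$. Hence $\kappa_j\le u$ for all $j\ge0$ and $k\le(M+1)u$. Put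
\[
\varphi=u-\kappa_1\ge\sum_{i\in\mathcal B_1}a_i,\qquad K=k+n=u+\kappa_1+w=2u-\varphi+w .
\]
Thus $\varphi$ bounds the number of generators in the first block, $0\le\varphi\le u\le K$, and $K\le k+E$.

\subsection*{One block}
The case $M=1$ is that of subgroups with $G_{2\ell}\le H\le G_\ell$, which are subspaces of $G_\ell/G_{2\ell}$. Every missing dimension in $\mathcal B_1$ is paired with at most $\varphi$ generators, so $S\le\kappa_1\varphi$. The identity
\begin{equation}\label{eq:id}
8\xi\zeta=(2\xi+\zeta)^2-(2\xi-\zeta)^2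
\end{equation}
with $\xi=\kappa_1$, $\zeta=\varphi$ and $2\xi+\zeta=u+\kappa_1=K$ gives
\begin{equation}\label{eq:M1}
8S\le(k+n)^2\qquad(M=1).
\end{equation}
Equality in the last step means $\varphi=2\kappa_1$, that is, $\kappa_1=u/3$ and $u=3K/4$: these are the proportions of Lemma~\ref{lem:lower}. The estimate \eqref{eq:M1} proves Proposition~\ref{prop:S} for $M=1$. From now on $M\ge2$.

\subsection*{The two constraints}
For $1\le m\le M$ let $I_m=[m\ell,m\ell+\tau]$ be the initial part of $\mathcal B_m$ and $D_m=\sum_{i\in I_m}c_i\le\kappa_m$. Note that $D_M=\kappa_M$. Part (a) of Lemma~\ref{lem:bracket} says that what is missing or new at level $i$ was essentially missing at level $i-\ell$.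

\begin{lemma}[Shift]\label{lem:shift}
Let $t_i=2$ if $n\nmid i$ and $t_i=n+1$ if $n\mid i$. Then $\sum_{i\le X}t_i\le3X$, and
\[
r_i+c_i\le c_{i-\ell}+t_i\qquad(2\ell\le i\le X).
\]
Consequently $\kappa_{m'}\le\kappa_m+3X$ and $D_{m'}\le D_m+3X$ for $1\le m\le m'\le M$.
\end{lemma}

\begin{proof}
We have $\sum_{i\le X}t_i\le2X+(n-1)X/n$. Let $0\ne x\in A_\ell$. If $\ell$ and $i-\ell$ are not both divisible by $n$, then $\dim B_i\ge\dim[x,A_{i-\ell}]\ge a_{i-\ell}-1$, and so
\[
r_i+c_i=n_i-\dim B_i\le n_i-n_{i-\ell}+c_{i-\ell}+1\le c_{i-\ell}+2 .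
\]
Otherwise $n\mid i$ and $r_i+c_i\le n\le t_i$. For the consequences, sum $c_i\le c_{i-\ell}+t_i$ over the $i\le X$ in $\mathcal B_{q}$, or in $I_{q}$, for $m<q\le m'$; each $t_i$ with $i\le X$ occurs at most once.
\end{proof}

Part (b) says, through Lemma~\ref{lem:thin}, that levels symmetric about $X/2$ together miss almost a full layer; see Figure~\ref{fig:blocks}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2]
\draw (0,0)--(4.8,0);
\draw (0,-0.1)--(0,0.1) (1,-0.1)--(1,0.1) (2,-0.1)--(2,0.1) (3,-0.1)--(3,0.1) (4,-0.1)--(4,0.1) (4.4,-0.1)--(4.4,0.1);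
\draw[line width=2.5pt] (1,0)--(1.4,0) (2,0)--(2.4,0) (3,0)--(3.4,0) (4,0)--(4.4,0);
\node[below] at (0,-0.1) {$0$}; \node[below] at (1,-0.1) {$\ell$}; \node[below] at (2,-0.1) {$2\ell$};
\node[below] at (3,-0.1) {$3\ell$}; \node[below] at (4,-0.1) {$4\ell$}; \node[below] at (4.4,-0.1) {$X$};
\node[above] at (1.2,0.05) {$I_1$}; \node[above] at (2.3,0.05) {$I_2$}; \node[above] at (3.2,0.05) {$I_3$}; \node[above] at (4.2,0.05) {$I_4$};
\draw[|-|] (1,0.8)--(2,0.8); \node[above] at (1.5,0.8) {$\mathcal B_1$};
\draw[|-|] (2.4,0.8)--(3.4,0.8); \node[above] at (2.9,0.8) {$X-\mathcal B_1$};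
\draw[dashed] (2.2,0.55)--(2.2,1.3); \node[above] at (2.2,1.3) {$X/2$};
\end{tikzpicture}
\caption{The levels for $X=4\ell+\tau$. The thick segments are the intervals $I_m=[m\ell,m\ell+\tau]$. The reflection $y\mapsto X-y$ maps the block $\mathcal B_1=[\ell,2\ell-1]$ onto the block $\mathcal B_2=[2\ell,3\ell-1]$ with $I_2$ removed and $I_3$ added; a shift by $-\ell$ carries $I_3$ back to $I_2$.}
\label{fig:blocks}
\end{figure}

\begin{lemma}[Reflection]\label{lem:reflect}
For $1\le j\le j'\le M-2$,
\begin{align}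
\sum_{m=j}^{j'}\kappa_m+\sum_{m=M-1-j'}^{M-1-j}\kappa_m-D_{M-1-j'}+D_{M-j}&\ge(j'-j+1)u-3E,\label{eq:refl1}\\
\sum_{m=j}^{j'}\kappa_m+\sum_{m=M-1-j'}^{M-1-j}\kappa_m&\ge(j'-j+1)u-6E.\label{eq:refl2}
\end{align}
\end{lemma}

\begin{proof}
The interval $J=[j\ell,(j'+1)\ell-1]$ has $\lambda=(j'-j+1)\ell\le X$ elements. Its image under $y\mapsto X-y$ is $[(M-1-j')\ell+\tau+1,(M-j)\ell+\tau]$, which is the union of the blocks $\mathcal B_{M-1-j'},\dots,\mathcal B_{M-1-j}$ with $I_{M-1-j'}$ removed and $I_{M-j}$ added. So the left side of \eqref{eq:refl1} is $\sum_{y\in J}(c_y+c_{X-y})$. As $X$ is thin, Lemma~\ref{lem:thin} bounds this sum below by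
\[
(n-2)\big(\lambda-\lambda/n-1\big)\ge n\lambda-3\lambda-n\ge(j'-j+1)u-3E .
\]
Since $D_{M-j}\le D_{M-1-j'}+3X$ by Lemma~\ref{lem:shift}, \eqref{eq:refl2} follows.
\end{proof}

\begin{example}\label{ex:sixth}
The shift inequality alone does not suffice, and for $M=2$ Lemma~\ref{lem:reflect} is empty. Take $M=2$, ignore error terms and normalize $u=1$, so that $k=1+\kappa_1+\kappa_2$. The shift inequality bounds the number of generators in $\mathcal B_2$ by $\kappa_1-\kappa_2$, hence the number in $\mathcal B_1\cup\mathcal B_2$ by $1-\kappa_2$. It yields $S\le\kappa_1(1-\kappa_1)+\kappa_2(1-\kappa_2)$ under the constraint $\kappa_2\le\kappa_1$. At $\kappa_1=\kappa_2=\frac14$ the right side is $\frac38=k^2/6$. The bound $S_1\le\kappa_1\varphi$ must therefore be improved when $\kappa_2$ is large.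
\end{example}

\subsection*{Good levels}
The improvement comes from a dichotomy for each $N\in\mathcal B_1$. If $N+\ell$ is not thin, then $c_N$ is not passed on to the second block. If $N+\ell$ is thin, the reflection about $(N+\ell)/2$ shows that $H$ occupies only about half of the layers in $[\ell,N]$, so there are few generators below $N$. Accordingly, call $N\in\mathcal B_1$ \emph{good} if $N+\ell\le X$ and $N+\ell$ is thin, and let $\theta\in[0,\kappa_1]$ be the sum of $c_N$ over the $N\in\mathcal B_1$ that are not good. For $j\ge1$ put $d_j=\sum r_i$, summed over $i<(j+1)\ell$, $i\le X$; thus $d_1\le\varphi$ and $S_j\le d_j\kappa_j$. For $N\in\mathcal B_1$ put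
\[
f(N)=\sum_{\ell\le i<N}a_i=\sum_{i<N}r_i\le\varphi,\qquad g(N)=\sum_{\ell\le i<N}c_i .
\]

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] $\kappa_2\le\kappa_1-\theta+3X$, and $d_j\le u-\theta-\kappa_j+3X$ for $2\le j\le M$.
\item[(b)] If $N=\ell+s\in\mathcal B_1$ and $N+\ell$ is thin, then $f(N)+g(N)\ge(n-1)s$ and $f(N)\le g(N)+3s+2n+2\le g(N)+3E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All sums are over $i\le X$. Let $i=N+\ell\in\mathcal B_2$. If $N$ is not good, then $r_i=c_i=0$ by Lemma~\ref{lem:thin}; if $N$ is good, then $r_i+c_i\le c_N+t_i$. Hence $\sum_{\mathcal B_2}r_i\le\kappa_1-\theta-\kappa_2+\sum_{\mathcal B_2}t_i$, and the first claim follows as the left side is nonnegative. For $3\le m\le j$, Lemma~\ref{lem:shift} gives $\sum_{\mathcal B_m}r_i\le\kappa_{m-1}-\kappa_m+\sum_{\mathcal B_m}t_i$. Adding these bounds to $d_1\le u-\kappa_1$ we get a telescoping sum, which is the second claim.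

(b) The first inequality holds because $n_i\ge n-1$. The map $y\mapsto N+\ell-y$ preserves $[\ell,N]$, so $2f(N)\le\sum_{y\in[\ell,N]}(a_y+a_{N+\ell-y})$. A term is at most $n+1$ if $n\nmid y$, and at most $2n$ for the at most $(s+1)/n+1$ values with $n\mid y$. So
\[
2f(N)\le(n+1)(s+1)+(n-1)\Big(\frac{s+1}n+1\Big)\le(n+2)(s+1)+n .
\]
Subtracting the first inequality gives $f(N)-g(N)\le3s+2n+2$, and $s+1\le\ell\le X$.
\end{proof}

A good level $N$ thus pairs its $c_N$ missing dimensions with about $\min(g(N),\varphi)$ generators at most. The worst case is that the good levels come last, which leads to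
\[
Q(\theta)=\varphi\theta+\int_\theta^{\kappa_1}\min(v,\varphi)\,dv,\qquad P_1=Q(\theta),\qquad P_j=\kappa_j(u-\theta-\kappa_j)\quad(2\le j\le M),
\]
and $P=P_1+\dots+P_M=Q(\theta)+w(u-\theta)-\sum_{j=2}^M\kappa_j^2$.

\begin{lemma}\label{lem:P}
$S_j\le P_j+3E\kappa_j$ for $1\le j\le M$; hence $S\le P+3Ek$.
\end{lemma}

\begin{proof}
For $j\ge2$ use $S_j\le d_j\kappa_j$ and Lemma~\ref{lem:good}(a). In $S_1=\sum_{\mathcal B_1}c_Nf(N)$ the levels that are not good contribute at most $\varphi\theta$. For good $N$, Lemma~\ref{lem:good}(b) gives $f(N)\le\min(g(N),\varphi)+3E$, and since $\min(v,\varphi)$ is nondecreasing in $v$,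
\[
c_N\min(g(N),\varphi)\le\int_{g(N)}^{g(N)+c_N}\min(v,\varphi)\,dv .
\]
These intervals of integration have disjoint interiors, lie in $[0,\kappa_1]$ and have total length $\kappa_1-\theta$. The integral of a nondecreasing function over their union is at most its integral over $[\theta,\kappa_1]$.
\end{proof}

In Example~\ref{ex:sixth}, $\kappa_2\le\kappa_1-\theta$ forces $\theta=0$ at $\kappa_1=\kappa_2=\frac14$, and $P=\int_0^{1/4}v\,dv+\frac14\cdot\frac34=\frac7{32}$, which is less than $k^2/8=\frac9{32}$.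

\section{The quadratic optimization}\label{sec:opt}

It remains to compare $8P$ with $K^2$. Write $x^+=\max(x,0)$. Since $\varphi-\min(v,\varphi)=(\varphi-v)^+$,
\begin{equation}\label{eq:Pexact}
P=Q(0)+\Delta(\theta)+wu-\sum_{j=2}^M\kappa_j^2,\qquad\Delta(\theta)=\int_0^\theta(\varphi-v)^+dv-w\theta .
\end{equation}
We have
\begin{equation}\label{eq:QD}
Q(0)=\varphi u-\tfrac32\varphi^2+\tfrac12\big((2\varphi-u)^+\big)^2,\qquad\Delta(\theta)\le\tfrac12\big((\varphi-w)^+\big)^2 .
\end{equation}
Indeed, $Q(0)=\int_0^{u-\varphi}\min(v,\varphi)\,dv$ equals $\frac12\varphi^2+\varphi(u-2\varphi)$ if $2\varphi\le u$, and $\frac12(u-\varphi)^2=\varphi u-\frac32\varphi^2+\frac12(2\varphi-u)^2$ if $2\varphi\ge u$. The derivative $\Delta'(\theta)=(\varphi-\theta)^+-w$ is nonincreasing, and $\Delta$ is maximal at $\theta=(\varphi-w)^+$, with the stated value. Put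
\[
\Lambda=\varphi u-\tfrac32\varphi^2+\tfrac12\big((\varphi-w)^+\big)^2+wu-\tfrac12w^2 .
\]
Substituting $((\varphi-w)^+)^2=(\varphi-w)^2-((w-\varphi)^+)^2$ gives $\Lambda=(u-\varphi)(\varphi+w)-\frac12((w-\varphi)^+)^2$, and \eqref{eq:id} with $\xi=u-\varphi$, $\zeta=\varphi+w$, $2\xi+\zeta=K$ gives
\begin{equation}\label{eq:Lambda}
8\Lambda=K^2-(3\varphi+w-2u)^2-4\big((w-\varphi)^+\big)^2 .
\end{equation}
By \eqref{eq:Pexact} and \eqref{eq:QD},
\begin{equation}\label{eq:PL}
P=\Lambda+\tfrac12\big((2\varphi-u)^+\big)^2-\Big[\tfrac12\big((\varphi-w)^+\big)^2-\Delta(\theta)\Big]-\Big[\sum_{j=2}^M\kappa_j^2-\tfrac12w^2\Big],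
\end{equation}
and the first bracket is nonnegative. Two obstacles remain: the term $((2\varphi-u)^+)^2$, and the second bracket, which is nonnegative for $M\le3$ but can be negative for $M\ge4$.

\subsection*{Two blocks}
Let $M=2$. Then $w=\kappa_2$ and the second bracket in \eqref{eq:PL} is $\frac12w^2$. If $\varphi\le u/2$, then \eqref{eq:PL} and \eqref{eq:Lambda} give
\begin{equation}\label{eq:M2a}
8P\le K^2-(3\varphi+w-2u)^2-4w^2 .
\end{equation}
Let $\varphi>u/2$, so that $\kappa_1<\varphi$. Here the unconstrained maximum of $\Delta$ is too generous, and we use the constraint on $\theta$ in Lemma~\ref{lem:good}(a). Put $w'=(w-3X)^+$; then $\theta\le\kappa_1-w'$. The function $x\mapsto x(u-\theta-x)$ has derivative at most $u$ for $x\ge0$, so $P\le P'(\theta)+3Xu$ with $P'(\theta)=Q(\theta)+w'(u-\theta-w')$. On $[0,\kappa_1-w']$ the derivative of $P'$ is $\varphi-\theta-w'\ge\varphi-\kappa_1>0$. Hence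
\[
P'(\theta)\le P'(\kappa_1-w')=\varphi(\kappa_1-w')+\big(\kappa_1w'-\tfrac12w'^2\big)+w'\varphi=(u-\varphi)(\varphi+w')-\tfrac12w'^2 .
\]
Now \eqref{eq:id} with $\xi=u-\varphi$, $\zeta=\varphi+w'$, $2\xi+\zeta=2u-\varphi+w'\le K$ gives
\begin{equation}\label{eq:M2b}
8P\le K^2-(3\varphi+w'-2u)^2-4w'^2+24Xu .
\end{equation}
In both cases $8S\le(k+E)^2+24E(k+E)+24Ek=k^2+50Ek+25E^2$ by Lemma~\ref{lem:P}.

\subsection*{Three blocks}
Let $M=3$. By \eqref{eq:refl2} with $j=j'=1$ we have $2\kappa_1\ge u-6E$, that is,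
\begin{equation}\label{eq:M3}
2\varphi-u\le6E .
\end{equation}
Also $\kappa_2^2+\kappa_3^2-\frac12w^2=\frac12(\kappa_2-\kappa_3)^2\ge0$. So \eqref{eq:PL} and \eqref{eq:Lambda} give $8P\le K^2+144E^2$, and $8S\le k^2+26Ek+145E^2$.

\subsection*{Four or more blocks}
Let $M\ge4$. Spreading $w$ over many blocks makes $\sum\kappa_j^2$ small, but the reflection forces the middle blocks to be half empty on average, and this costs more in the index than it gains in $P$. The reflection pairs $\mathcal B_1$ with $\mathcal B_{M-2}$, pairs $\mathcal B_2,\dots,\mathcal B_{M-3}$ among themselves, and leaves the last two blocks free. So we put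
\[
b=\kappa_{M-2},\qquad T=\kappa_{M-1}+\kappa_M,\qquad\mu'=\sum_{j=2}^{M-3}\kappa_j,\qquad\mu=\tfrac12(M-4)u,
\]
and $w=\mu'+b+T$. By \eqref{eq:refl2} with $j=j'=1$, $\kappa_1+b\ge u-6E$. Together with $w\ge b$ and $b\le\kappa_1+3X$ this gives the first three of the inequalities
\begin{equation}\label{eq:M4c}
b\ge\varphi-6E,\qquad(\varphi-w)^+\le6E,\qquad 2\varphi-u=u-2\kappa_1\le9E,\qquad\mu'\ge\mu-3E .
\end{equation}
The last one is \eqref{eq:refl2} with $j=2$, $j'=M-3$ if $M\ge5$, and for $M=4$ we have $\mu=\mu'=0$. In \eqref{eq:Pexact} write $wu-\sum\kappa_j^2=\sum_{j=2}^M\kappa_j(u-\kappa_j)$. We use $\kappa_j(u-\kappa_j)\le u^2/4$ for the $M-4$ indices $2\le j\le M-3$, which contribute at most $\frac12\mu u$, and $\kappa_{M-1}^2+\kappa_M^2\ge\frac12T^2$. With \eqref{eq:QD}, \eqref{eq:M4c} and $\frac12(81+36)\le60$,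
\[
P\le\varphi u-\tfrac32\varphi^2+b(u-b)+Tu-\tfrac12T^2+\tfrac12\mu u+60E^2 .
\]
To make the constraint $b\ge\varphi-6E$ exact, let $b'=\max(b,\varphi)=\varphi+\beta$ with $\beta\ge0$. Then $b\le b'\le b+6E$ and $b'\le u$, so $b(u-b)-b'(u-b')=(b'-b)(b+b'-u)\le6Eu$. Expanding $b'(u-b')$ we get $P\le P''+6Eu+60E^2$, where
\[
P''=2\varphi(u-\beta)-\tfrac52\varphi^2+\beta u-\beta^2+Tu-\tfrac12T^2+\tfrac12\mu u .
\]
Put $K'=2u+\beta+T+\mu$. Since $b-\varphi\ge\beta-6E$ and $\mu'\ge\mu-3E$, we have $K=2u-\varphi+b+T+\mu'\ge K'-9E$. Completing the square in $\varphi$,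
\[
8P''=\tfrac{16}5(u-\beta)^2-20\big(\varphi-\tfrac25(u-\beta)\big)^2+8\beta u-8\beta^2+8Tu-4T^2+4\mu u,
\]
while $K'^2\ge4u^2+4u(\beta+T+\mu)+T^2+\mu^2$. In the difference, the terms in $u^2$, $Tu$, $T^2$ are $-\frac45u^2+4Tu-5T^2=-5(T-\frac25u)^2$, the coefficient of $u\beta$ is $-\frac{32}5+8-4$, and that of $\beta^2$ is $\frac{16}5-8$. Hence
\begin{equation}\label{eq:M4}
8P''-K'^2\le-20\big(\varphi-\tfrac25(u-\beta)\big)^2-\tfrac{12}5u\beta-\tfrac{24}5\beta^2-5\big(T-\tfrac25u\big)^2-\mu^2 .
\end{equation}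
With $K'\le k+10E$, $u\le k+E$ and Lemma~\ref{lem:P} we obtain
\begin{equation}\label{eq:M4S}
8S\le(k+10E)^2-\mu^2+48E(k+E)+480E^2+24Ek=k^2-\mu^2+92Ek+628E^2 .
\end{equation}
Together with \eqref{eq:M1} and the cases $M=2,3$, this proves Proposition~\ref{prop:S}, and with it Theorem~\ref{thm:main}.

\section{Removing the error term}\label{sec:sharp}

The lower bound in Theorem~\ref{thm:sharp} is Proposition~\ref{prop:lower}. For the upper bound, by Lemma~\ref{lem:count} and $s_{p^k}\le(k+1)\max_{j\le k}\nu_j$, it suffices to find $n_0$ such that for $n\ge n_0$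
\begin{equation}\label{eq:goal}
8S\le k^2+O_n(k)\qquad\text{for all open $H$ of index $p^k$, $k\ge1$.}
\end{equation}
We may assume $\ell\le X$. The error $Ek$ in Proposition~\ref{prop:S} can be of order $k^2/n$, so it has to be absorbed by a gain in the main term. For $M=1$ there is no such error, and \eqref{eq:M1} gives \eqref{eq:goal}. For $M\ge5$ the gain is visible: $k\le(M+1)u$ gives $\mu\ge\frac{M-4}{2(M+1)}k\ge\frac k{12}$, so \eqref{eq:M4S} and \eqref{eq:C1} give $8S\le k^2-\frac1{144}k^2+C_1(k^2/n+n^2k)$, which implies \eqref{eq:goal} for $n\ge144C_1$. For $M=3,4$ the bound $8P\le K^2$ can be sharp, but we show that the bound $S\le P$ is then far from sharp. For $M=2$ no gain of fixed proportion is visible, since $w=0$, $\varphi=\frac23u$ makes the negative terms in \eqref{eq:M2b} vanish; these are the proportions of the extremal case for $M=1$, and near them gain and error have to be compared on a finer scale.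

\begin{lemma}\label{lem:M34}
There is an absolute constant $\varepsilon_1>0$ such that $8S\le k^2$ whenever $M\in\{3,4\}$ and $E\le\varepsilon_1u$.
\end{lemma}

\begin{proof}
We first record one more inequality. For $N\in I_{M-1}$ we have $\sum_{i<N}r_i\le d_{M-2}+\sum_{I_{M-1}}r_i$, and for the other $N\in\mathcal B_{M-1}$ we have $\sum_{i<N}r_i\le d_{M-1}\le u+3X$. Moreover $d_{M-2}\le u-\kappa_{M-2}+3X$ (for $M=3$ because $d_1\le\varphi$, for $M=4$ by Lemma~\ref{lem:good}(a)), and $\sum_{I_{M-1}}r_i\le D_{M-2}-D_{M-1}+3X$ by Lemma~\ref{lem:shift}. Hence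
\begin{equation}\label{eq:Slast}
S_{M-1}\le D_{M-1}\big(u-\kappa_{M-2}+D_{M-2}-D_{M-1}+6X\big)+(\kappa_{M-1}-D_{M-1})(u+3X).
\end{equation}

Suppose the lemma is false. Then for $M=3$ or for $M=4$ there is a sequence of triples $(p,n,H)$ with $E/u\to0$ and $8S>k^2$. The ratios $\kappa_j/u$, $D_j/u$, $\theta/u$ lie in $[0,1]$, $k/u\le5$, and $S_j/u^2$ is bounded because $S_j\le d_j\kappa_j\le(u+3X)u$. Pass to a subsequence along which all of them converge, and denote the limits by the same letters. The relations used below are homogeneous, nonstrict and continuous in these quantities and in $u,E,X$, so they hold for the limits with $u=1$ and $E=X=0$; also $K=k$, since $n\le E$. In the limit $S_j\le P_j$ for all $j$, $8P\le k^2$ and $8S\ge k^2$. Therefore $8P=K^2$ and $S_j=P_j$ for all $j$. We determine the limit.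

\emph{$M=3$.} Now $\varphi\le\frac12$ by \eqref{eq:M3}. As $8P=K^2$, in \eqref{eq:PL} both brackets vanish, and in \eqref{eq:Lambda} both squares vanish. So $w\le\varphi$ and $w=2-3\varphi\ge\frac12\ge\varphi$, whence $\varphi=w=\frac12$ and $\kappa_1=\frac12$. The second bracket gives $\kappa_2=\kappa_3=\frac14$. The first gives $0=\Delta(\theta)=\int_0^\theta(\frac12-v)\,dv-\frac\theta2=-\frac12\theta^2$, using $\theta\le\kappa_1=\frac12$; so $\theta=0$.

\emph{$M=4$.} Here $\mu=\mu'=0$. By \eqref{eq:M4c}, $b\ge\varphi$, $w\ge\varphi$ and $2\varphi\le1$. So $b'=b$, $K'=K$, $\Delta(\theta)\le0$, and \eqref{eq:Pexact} reads $P=P''+\Delta(\theta)-\frac12(\kappa_3-\kappa_4)^2$. As $8P=K'^2$, the right side of \eqref{eq:M4} vanishes, $\Delta(\theta)=0$ and $\kappa_3=\kappa_4$. Thus $\beta=0$, $\varphi=T=\frac25$, and so $\kappa_1=\frac35$, $\kappa_2=b=\frac25$, $\kappa_3=\kappa_4=\frac15$, $w=\frac45$. From $0=\Delta(\theta)\le(\varphi-w)\theta=-\frac25\theta$ we get $\theta=0$.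

In both cases
\[
\theta=0,\qquad\kappa_1+\kappa_{M-2}=1,\qquad0<\kappa_M=\kappa_{M-1}<\kappa_{M-2}.
\]
Inequality \eqref{eq:refl1} with $j=j'=1$ gives $D_{M-1}\ge D_{M-2}$, and Lemma~\ref{lem:shift} gives the reverse inequality; so $D_{M-1}=D_{M-2}$. Also $\kappa_M=D_M\le D_{M-1}\le\kappa_{M-1}=\kappa_M$, so $D_{M-1}=\kappa_{M-1}$. Now \eqref{eq:Slast} yields
\[
S_{M-1}\le\kappa_{M-1}(1-\kappa_{M-2})<\kappa_{M-1}(1-\kappa_{M-1})=P_{M-1},
\]
contrary to $S_{M-1}=P_{M-1}$.
\end{proof}

\begin{lemma}\label{lem:M2}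
If $M=2$, $n\ge72$ and $E\le10^{-6}u$, then $8S\le(k+n)^2+64n(k+n)$.
\end{lemma}

\begin{proof}
Put $\varepsilon=10^{-6}$ and assume $8S>k^2$, as otherwise there is nothing to prove.

\emph{Step 1: localization.} We have $k\le3u$, so $K^2\le k^2+2kE+E^2\le k^2+7\varepsilon u^2$, $24Xu\le24\varepsilon u^2$ and $24Ek\le72\varepsilon u^2$. By Lemma~\ref{lem:P} and \eqref{eq:M2a} or \eqref{eq:M2b}, there is $\tilde w\in\{w,w'\}$, with $0\le w-\tilde w\le3\varepsilon u$, such that $(3\varphi+\tilde w-2u)^2+4\tilde w^2<103\varepsilon u^2\le(0.0102u)^2$. So $\tilde w\le0.0051u$ and $|3\varphi-2u|\le0.0153u$, and therefore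
\begin{equation}\label{eq:local}
w\le\frac u{100},\qquad\Big|\varphi-\frac{2u}3\Big|=\Big|\kappa_1-\frac u3\Big|\le\frac u{100}.
\end{equation}

\emph{Step 2: errors measured by $D_1$.} Only the levels in $I_1$ and $I_2$ are involved in the passage from the first block to the second, so the errors should be bounded in terms of $\tau$ instead of $X$; and $\tau$ is controlled by $v=D_1\le\kappa_1$. Let $N_1=\ell+\tau$. Since $N_1+\ell=X$ is thin and $g(N_1)\le v$, Lemma~\ref{lem:good}(b) gives $(n-1)\tau\le f(N_1)+g(N_1)\le2v+3\tau+2n+2$. As $n\ge12$, this yields $\tau\le\frac{2v+2n+2}{n-4}\le3v/n+4$. Put $\eta=9v/n+4n$. Then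
\[
f(N_1)\le v+3\tau+2n+2\le v+\eta,\qquad\sum_{i\in I_2}t_i\le2(\tau+1)+(n-1)\Big(\frac{\tau+1}n+1\Big)\le3(\tau+1)+n\le\eta .
\]
For $N\in I_1$ we have $f(N)\le f(N_1)\le v+\eta$, and for the other $N\in\mathcal B_1$ we have $f(N)\le\varphi$; so $S_1\le v(v+\eta)+\varphi(\kappa_1-v)$. Summing Lemma~\ref{lem:shift} over $I_2$ gives $w+\sum_{I_2}r_i\le v+\eta$. Hence $w\le v+\eta$, $d_2\le\varphi+v-w+\eta$ and $S_2\le w(\varphi+v-w+\eta)$. Altogether
\[
S\le R+\eta(v+w),\qquad R=v^2+\varphi(\kappa_1-v)+w(\varphi+v-w).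
\]

\emph{Step 3: a gain proportional to $uv$.} By \eqref{eq:id}, $8\varphi\kappa_1\le(u+\kappa_1)^2$, and $K^2=(u+\kappa_1)^2+2w(u+\kappa_1)+w^2$. So $8R-K^2\le\psi(v)$, where
\[
\psi(x)=-8\varphi(x-w)+8x^2+8wx-9w^2-2w(u+\kappa_1).
\]
We evaluate $\psi$ at $w$ and at $\kappa_1$. By \eqref{eq:local}, $0.323u\le\kappa_1\le0.344u$, $\varphi-\kappa_1=u-2\kappa_1\ge0.313u$ and $7w\le2\kappa_1$. Hence $\psi(w)=7w^2-2w(u+\kappa_1)\le-2uw$, and, as $8\cdot0.323\cdot0.313\ge0.8$,
\[
\psi(\kappa_1)\le-8\kappa_1(\varphi-\kappa_1)+8w(\varphi+\kappa_1)\le-0.8u^2+0.08u^2\le-2u\kappa_1 .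
\]
The function $\psi(x)+2ux$ is convex, so $\psi(v)\le-2uv$ if $w\le v\le\kappa_1$. If $v<w$, then $w-v\le\eta$, and $\psi'(x)=-8\varphi+16x+8w\ge-8u$ for $x\in[v,w]$; so $\psi(v)\le\psi(w)+8u\eta\le-2uv+8u\eta$. Since $v+w\le\kappa_1+w\le u$, in all cases
\[
8S\le K^2-2uv+16u\eta=(k+n)^2-2uv+\frac{144}nuv+64nu .
\]
For $n\ge72$ the gain $2uv$ absorbs the error $144uv/n$, and $u\le k+n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\varepsilon=\min(\varepsilon_1,10^{-6})$ and $n_0=\max(144C_1,20/\varepsilon)$, and let $n\ge n_0$. The cases $M=1$ and $M\ge5$ of \eqref{eq:goal} were settled above. Let $2\le M\le4$, so that $X<5\ell$. If $\ell<4/\varepsilon$, then $\sum_{i<N}r_i\le nX$ for $N\le X$ gives $S\le knX\le20nk/\varepsilon=O_n(k)$. If $\ell\ge4/\varepsilon$, then $u\ge\frac12n\ell$ gives $E/u\le10/n+2/\ell\le\varepsilon$, and Lemmas~\ref{lem:M34} and~\ref{lem:M2} give \eqref{eq:goal}.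
\end{proof}

\begin{thebibliography}{1}
\bibitem{SG} \emph{Subgroup Growth}, \texttt{http://www.ma.huji.ac.il/\textasciitilde alexlub/BOOKS/subgroup\%20growth/subgroup\%20growth.pdf}
\end{thebibliography}
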